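\title{Neumann--Poincar\'e operators without negative eigenvalues}

\begin{abstract}
Prolate spheroids have a Neumann--Poincar\'e operator without negative eigenvalues. We show that they are not the only smooth bounded domains in $\mathbb R^3$ with this property. An integral identity turns a weighted quadratic form of the adjoint operator into a volume integral and yields a positivity criterion. The criterion applies to every ellipsoid with semi-axes $a\ge b\ge c$ and $c^{-2}\le a^{-2}+b^{-2}$, for instance to the oblate spheroid $x_1^2+x_2^2+2x_3^2<1$, and to every smooth domain that is $C^2$-close to a ball. Among ellipsoids we determine exactly which ones have the property: the sign of the eigenvalue with eigenfunction $x_3$ decides. Finally, every domain with the property is convex.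
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, a \emph{domain} is a bounded domain $\Omega\subset\mathbb R^3$ with smooth, connected boundary $\partial\Omega$; equivalently, the boundary is smooth and the exterior $\Omega^e=\mathbb R^3\setminus\overline\Omega$ is connected. Let $\nu$ be the outer unit normal, $dS$ the surface element, and $\Gamma(x,y)=-\frac1{4\pi|x-y|}$ the fundamental solution of the Laplacian. The \emph{Neumann--Poincar\'e} (NP) \emph{operator} $\mathcal K=\mathcal K_{\partial\Omega}$ on $L^2(\partial\Omega)$ is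
\begin{equation}\label{eq:K}
\mathcal K[\psi](x)=\int_{\partial\Omega}\psi(y)\,\frac{\partial}{\partial\nu_y}\Gamma(x,y)\,dS_y=\frac1{4\pi}\int_{\partial\Omega}\frac{\langle y-x,\nu_y\rangle}{|x-y|^3}\,\psi(y)\,dS_y .
\end{equation}
We use the following known facts. The operator $\mathcal K$ is compact; its spectrum consists of at most countably many eigenvalues, with $0$ as the only possible limit point; the eigenvalues lie in $(-\frac12,\frac12]$, and $\frac12$ belongs to the constant functions. It is also known that $\mathcal K$ has no negative eigenvalue when $\Omega$ is a prolate spheroid (balls count as degenerate prolate spheroids), and that negative eigenvalues occur for many other domains, some of them smooth and convex. The following question is Problem~7 of \cite{source}.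

\medskip
\noindent\textbf{Problem.} \emph{Is there a domain $\Omega$ which is not a prolate spheroid or a ball, even after rigid motions and dilations, and whose NP operator has no negative eigenvalue? The eigenvalue $0$ is allowed.}
\medskip

The simplest case shows both why one expects such domains and why the expectation needs a proof. On the unit sphere $\langle y-x,\nu_y\rangle=1-\langle x,y\rangle=\frac12|x-y|^2$, so the kernel in \eqref{eq:K} is $\frac1{8\pi|x-y|}$, and the eigenvalues are $\frac1{2(2n+1)}$, $n\ge0$ (Example~\ref{ex:ball}). They are positive, so one would guess that domains near a ball have positive eigenvalues too. But they accumulate at $0$, so continuity of $\mathcal K$ under perturbation of the boundary controls only finitely many of them. Nor does the sign of the kernel help: it is nonnegative for every convex $\Omega$, because $x$ lies on the inner side of the tangent plane at $y$, and yet convex domains may have negative eigenvalues. We shall meet two obstructions to positivity. Rapidly oscillating functions feel the sign of the principal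 curvatures, which forces convexity; and on a very flat ellipsoid the function $x_3$ is an eigenfunction with negative eigenvalue. The natural guess is that domains which are convex and not too flat have the property, and the results below confirm this in several forms. In particular the answer to the Problem is yes.

For a Lipschitz vector field $X:\mathbb R^3\to\mathbb R^3$, which is differentiable almost everywhere, define the quadratic form
\begin{equation}\label{eq:Q}
Q_X(\xi)=(\operatorname{div}X)\,|\xi|^2-2\,\xi\cdot DX\,\xi,\qquad \xi\in\mathbb R^3,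
\end{equation}
at almost every point of $\mathbb R^3$.

\begin{theorem}[Criterion]\label{thm:criterion}
Suppose there is a Lipschitz field $X:\mathbb R^3\to\mathbb R^3$ with $X=\eta\nu$ on $\partial\Omega$, $\eta>0$, and $Q_X\ge0$ almost everywhere in $\mathbb R^3$. Then $\mathcal K_{\partial\Omega}$ has no negative eigenvalue. If moreover $Q_X$ is positive definite almost everywhere on some nonempty open subset of $\Omega^e$, then all eigenvalues are strictly positive.
\end{theorem}

On the unit sphere $S^2$ we write $\nabla m$ and $\nabla^2m$ for the covariant gradient and Hessian of a function $m$, and $\|\cdot\|$ for the operator norm of a symmetric matrix. An \emph{ellipsoid with semi-axes} $a\ge b\ge c$ is, up to a rigid motion, the set $x_1^2/a^2+x_2^2/b^2+x_3^2/c^2<1$.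

\begin{theorem}[Examples]\label{thm:examples}
\begin{itemize}
\item[(a)] For the ellipsoid with semi-axes $a\ge b\ge c$ and $\frac1{c^2}\le\frac1{a^2}+\frac1{b^2}$, all NP eigenvalues are strictly positive. This includes all prolate spheroids $(b=c)$, but also, for instance, $x_1^2+x_2^2+2x_3^2<1$ and triaxial ellipsoids.
\item[(b)] Let $m\in C^\infty(S^2)$, $m>0$, satisfy $|\nabla m|+2\|\nabla^2m\|<m$ pointwise on $S^2$. Then all NP eigenvalues of $\Omega=\{x:|x|^2m(x/|x|)<1\}$ are strictly positive. In particular this holds for every smooth $\Omega=\{r\omega: \omega\in S^2,\ 0\le r<\rho(\omega)\}$ with $\|\rho-1\|_{C^2(S^2)}$ small enough. It also holds for the non-ellipsoidal domains $|x|^2+\varepsilon x_3^4/|x|^2<1$, $0<\varepsilon\le\frac1{10}$.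
\end{itemize}
\end{theorem}

The domain $x_1^2+x_2^2+2x_3^2<1$ has $a=b=1$, $c=1/\sqrt2$. Its two \emph{longer} semi-axes coincide and the third is strictly shorter, so no rigid motion or dilation makes it a prolate spheroid or a ball. It answers the Problem in the affirmative, and so do the domains at the end of part~(b).

\begin{theorem}[Classification among ellipsoids]\label{thm:ellipsoid}
Let $a\ge b\ge c$, $D(s)=\sqrt{(s+a^2)(s+b^2)(s+c^2)}$ and
\[
n_c=\frac{abc}2\int_0^\infty\frac{ds}{(s+c^2)D(s)} .
\]
The NP operator of the ellipsoid with semi-axes $a,b,c$ has no negative eigenvalue if and only if $n_c\le\frac12$. If $n_c<\frac12$, all eigenvalues are strictly positive. If $n_c=\frac12$, then $0$ is an eigenvalue, with eigenfunction $x_3$. If $n_c>\frac12$, then $\frac12-n_c<0$ is an eigenvalue. For oblate spheroids $(a=b>c)$, with $\zeta=c/\sqrt{a^2-c^2}$, one has $n_c=(1+\zeta^2)(1-\zeta\operatorname{arccot}\zeta)$, and the threshold is $c/a\approx0.551$.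
\end{theorem}

\begin{theorem}[Necessary condition]\label{thm:convex}
If $\mathcal K_{\partial\Omega}$ has no negative eigenvalue, then $\Omega$ is convex.
\end{theorem}

Convexity alone is not sufficient: by Theorem~\ref{thm:ellipsoid}, an oblate spheroid with $c/a$ below the threshold has a negative eigenvalue.

Section~\ref{sec:layer} recalls the single layer potential. Sections \ref{sec:identity} and~\ref{sec:examples} prove Theorems \ref{thm:criterion} and~\ref{thm:examples}; they suffice for the Problem. Sections \ref{sec:ellipsoid} and~\ref{sec:convex} prove Theorems \ref{thm:ellipsoid} and~\ref{thm:convex} and are independent of each other.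

\section{The single layer potential}\label{sec:layer}

Let $\langle\cdot,\cdot\rangle$ be the inner product of $L^2(\partial\Omega)$ and $\mathcal K^*$ the adjoint of $\mathcal K$. Since $\mathcal K$ is compact with real eigenvalues, $\mathcal K$ and $\mathcal K^*$ have the same nonzero eigenvalues; since its kernel is real, eigenfunctions may be taken real. The \emph{single layer potential} of $\varphi\in L^2(\partial\Omega)$ is
\[
S[\varphi](x)=\int_{\partial\Omega}\Gamma(x,y)\varphi(y)\,dS_y,\qquad x\in\mathbb R^3 .
\]
The function $u=S\varphi$ is harmonic off $\partial\Omega$, satisfies $u=O(|x|^{-1})$ and $\nabla u=O(|x|^{-2})$ at infinity, and $\Delta u=\varphi\,dS$ in the sense of distributions. We also write $S$ for the operator $\varphi\mapsto u|_{\partial\Omega}$, which is bounded and symmetric on $L^2(\partial\Omega)$ because its kernel is symmetric and weakly singular. Three standard facts will be used. For $\varphi\in C^\infty(\partial\Omega)$, the potential $u$ is continuous across $\partial\Omega$ and smooth up to $\partial\Omega$ from each side,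 and its normal derivatives $p=\partial_\nu u|_-$ (from inside) and $q=\partial_\nu u|_+$ (from outside) obey the \emph{jump relations}
\begin{equation}\label{eq:jump}
p=(-\tfrac12+\mathcal K^*)\varphi,\qquad q=(\tfrac12+\mathcal K^*)\varphi,\qquad\text{that is,}\qquad q-p=\varphi,\quad q+p=2\mathcal K^*\varphi .
\end{equation}
Next, $\mathcal KS=S\mathcal K^*$ on $L^2(\partial\Omega)$. Finally, for real $\varphi\in C^\infty(\partial\Omega)$, Green's formula inside and outside gives
\begin{equation}\label{eq:energy}
\int_{\mathbb R^3}|\nabla u|^2\,dx=\int_{\partial\Omega}pu\,dS-\int_{\partial\Omega}qu\,dS=-\langle\varphi,S\varphi\rangle .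
\end{equation}

These facts say what the sign of an eigenvalue measures. Let $\mathcal K^*\varphi=\lambda\varphi$ with $\varphi\ne0$ smooth and real, and let $\mathcal E$ be the energy \eqref{eq:energy}; it is positive, since otherwise $p=q=0$ and $\varphi=0$. Then $p=(\lambda-\frac12)\varphi$ and $q=(\lambda+\frac12)\varphi$, so the energy in $\Omega$ is $(\frac12-\lambda)\mathcal E$ and the energy in $\Omega^e$ is $(\frac12+\lambda)\mathcal E$. Thus $\lambda<0$ exactly when the field of the charge $\varphi$ has more energy inside than outside.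

Explicit eigenfunctions come from gluing an interior and an exterior harmonic function.

\begin{lemma}\label{lem:glue}
Let $u$ be continuous on $\mathbb R^3$, harmonic off $\partial\Omega$, smooth up to $\partial\Omega$ from each side, and tend to $0$ at infinity. Let $f=u|_{\partial\Omega}$, let $p,q$ be the normal derivatives from inside and outside, and $\varphi=q-p$. If $p+q=2\lambda\varphi$ for a number $\lambda$, then $\mathcal K^*\varphi=\lambda\varphi$ and $\mathcal Kf=\lambda f$.
\end{lemma}

\begin{proof}
Green's formula on both sides gives $\Delta u=\varphi\,dS$ in the sense of distributions. So $u-S\varphi$ is harmonic in $\mathbb R^3$ and tends to $0$, hence $u=S\varphi$. By \eqref{eq:jump}, $\mathcal K^*\varphi=\frac12(p+q)=\lambda\varphi$, and $\mathcal Kf=\mathcal KS\varphi=S\mathcal K^*\varphi=\lambda f$.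
\end{proof}

\begin{example}\label{ex:ball}
Let $\Omega$ be the unit ball and $Y$ a spherical harmonic of degree $n$. Glue $r^nY$ to $r^{-n-1}Y$. Then $p=nY$, $q=-(n+1)Y$, and $\lambda=\frac1{2(2n+1)}$. Here $\mathcal K=-\frac12S$ is symmetric and the spherical harmonics are complete, so there is no other eigenvalue.
\end{example}

Eigenfunctions are a priori only in $L^2$, so we need to pass from smooth densities to $L^2$ densities.

\begin{lemma}\label{lem:L2}
Let $\varphi\in L^2(\partial\Omega)$ be real and $u=S\varphi$.
\begin{itemize}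
\item[(a)] $u\in H^1_{\mathrm{loc}}(\mathbb R^3)$, and if $\varphi_k\in C^\infty(\partial\Omega)$ are real and $\varphi_k\to\varphi$ in $L^2(\partial\Omega)$, then $\nabla S\varphi_k\to\nabla u$ in $L^2(\mathbb R^3)$.
\item[(b)] If $u=0$ in $\Omega^e$, then $\varphi=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:energy} and the boundedness of $S$, $\|\nabla S(\varphi_k-\varphi_l)\|_{L^2(\mathbb R^3)}^2\le C\|\varphi_k-\varphi_l\|^2$, so $\nabla S\varphi_k$ converges in $L^2(\mathbb R^3)$. On each ball $B_R$ the norms $\|\Gamma(\cdot,y)\|_{L^2(B_R)}$ are bounded uniformly in $y\in\partial\Omega$, so $S\varphi_k\to u$ in $L^2(B_R)$ by Minkowski's inequality. Hence the limit of the gradients is the distributional gradient of $u$.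

(b) A function in $H^1_{\mathrm{loc}}(\mathbb R^3)$ that vanishes in $\Omega^e$ restricts to an element of $H^1_0(\Omega)$. As $u$ is harmonic in $\Omega$, $\int_\Omega\nabla u\cdot\nabla\chi=0$ for $\chi\in C_c^\infty(\Omega)$, and by density for $\chi=u$. So $u=0$ in $\Omega$, and $\varphi\,dS=\Delta u=0$.
\end{proof}

\section{An integral identity and the criterion}\label{sec:identity}

The operator $\mathcal K$ is in general not symmetric, but the sign of an eigenvalue can be read from any weighted form. If $\mathcal Kf=\lambda f$ with $f$ real, $\eta>0$ is a continuous weight and $\varphi=f/\eta$, then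
\begin{equation}\label{eq:weight}
\lambda\int_{\partial\Omega}\frac{f^2}\eta\,dS=\int_{\partial\Omega}\varphi\,\mathcal K(\eta\varphi)\,dS=\int_{\partial\Omega}\eta\,\varphi\,\mathcal K^*\varphi\,dS .
\end{equation}
So it suffices to find one weight for which the right side is nonnegative for all $\varphi$. On the unit ball the weight $\eta=1$ works: from $\mathcal K^*=-\frac12S$ and \eqref{eq:energy},
\begin{equation}\label{eq:ballid}
2\int_{\partial\Omega}\varphi\,\mathcal K^*\varphi\,dS=\int_{\mathbb R^3}|\nabla u|^2\,dx .
\end{equation}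
This derivation uses the coincidence $\mathcal K^*=-\frac12S$. A second derivation does not. By \eqref{eq:jump}, $2\varphi\mathcal K^*\varphi=q^2-p^2$ pointwise. For harmonic $u$ the field $Z=2(x\cdot\nabla u)\nabla u-|\nabla u|^2x$ has divergence $-|\nabla u|^2$, and on the unit sphere its normal component is $u_\nu^2-|\nabla_Tu|^2$, where $\nabla_T$ is the tangential gradient. The tangential term is the same from both sides, so the jump of $Z\cdot\nu$ is $q^2-p^2$, and the divergence theorem inside and outside gives \eqref{eq:ballid} again. Only one property of the field $x$ was used on the boundary: it is normal to the sphere. We therefore replace $x$ by any field $X$ normal to $\partial\Omega$; then $|\xi|^2=Q_x(\xi)$ is replaced by $Q_X(\xi)$.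

\begin{lemma}\label{lem:identity}
Let $X:\mathbb R^3\to\mathbb R^3$ be Lipschitz with $X=\eta\nu$ on $\partial\Omega$. For every real $\varphi\in L^2(\partial\Omega)$, with $u=S\varphi$,
\begin{equation}\label{eq:identity}
2\int_{\partial\Omega}\eta\,\varphi\,\mathcal K^*\varphi\,dS=\int_{\mathbb R^3}Q_X(\nabla u)\,dx .
\end{equation}
\end{lemma}

\begin{proof}
Let first $\varphi\in C^\infty(\partial\Omega)$, and put $Z=2(X\cdot\nabla u)\nabla u-|\nabla u|^2X$. With subscripts on $u$ for derivatives and summation over repeated indices, almost everywhere off $\partial\Omega$,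
\[
\operatorname{div}Z=2(\partial_jX_i)u_iu_j+2X_iu_{ij}u_j+2X_iu_i\Delta u-2u_iu_{ij}X_j-(\operatorname{div}X)|\nabla u|^2=-Q_X(\nabla u),
\]
because $\Delta u=0$ and the second and fourth terms cancel. On $\partial\Omega$, from either side, $Z\cdot\nu=2\eta u_\nu^2-\eta|\nabla u|^2=\eta(u_\nu^2-|\nabla_Tu|^2)$. The field $Z$ is Lipschitz on $\overline\Omega$ and on $\overline{\Omega^e}\cap \overline{B_R}$, so the divergence theorem applies. Since $|X|=O(R)$ and $|\nabla u|^2=O(R^{-4})$ on $\partial B_R$, the flux through $\partial B_R$ is $O(R\cdot R^{-4}\cdot R^2)\to0$. We obtain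
\[
\int_{\partial\Omega}\eta\,(p^2-|\nabla_Tu|^2)\,dS=-\int_\Omega Q_X(\nabla u)\,dx,\qquad\int_{\partial\Omega}\eta\,(q^2-|\nabla_Tu|^2)\,dS=\int_{\Omega^e}Q_X(\nabla u)\,dx .
\]
As $u$ is continuous across $\partial\Omega$, the two tangential gradients agree. Subtracting, and using $q^2-p^2=(q-p)(q+p)=2\varphi\mathcal K^*\varphi$, we get \eqref{eq:identity}.

For $\varphi\in L^2$ take smooth $\varphi_k\to\varphi$. The left side converges because $\eta$ is bounded and $\mathcal K^*$ is bounded on $L^2$. The right side converges by Lemma~\ref{lem:L2}(a), because $DX\in L^\infty$.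
\end{proof}

If $X$ had a tangential part $X_T$ on $\partial\Omega$, then $Z\cdot\nu$ would contain $2u_\nu\,X_T\cdot\nabla_Tu$, whose jump $2\varphi\,X_T\cdot\nabla_Tu$ would appear as an extra term in \eqref{eq:identity}. The Lipschitz condition was used three times: for the divergence theorem, for the linear growth of $X$, and for the passage to $L^2$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The weight $\eta=X\cdot\nu$ is continuous and positive on $\partial\Omega$, hence bounded below. Let $\mathcal Kf=\lambda f$ with $0\ne f\in L^2$ real, and put $\varphi=f/\eta\in L^2$, $u=S\varphi$. By \eqref{eq:weight} and \eqref{eq:identity},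
\begin{equation}\label{eq:lambda}
\lambda\int_{\partial\Omega}\frac{f^2}\eta\,dS=\frac12\int_{\mathbb R^3}Q_X(\nabla u)\,dx\ge0,
\end{equation}
so $\lambda\ge0$. Suppose $\lambda=0$ and $Q_X$ is positive definite almost everywhere on an open set $U\subset\Omega^e$. Then $Q_X(\nabla u)=0$ almost everywhere, so $\nabla u=0$ on $U$. The function $u$ is real analytic in $\Omega^e$, which is connected; hence $u$ is constant in $\Omega^e$, and $u=0$ there by decay. Lemma~\ref{lem:L2}(b) gives $\varphi=0$, so $f=0$, a contradiction.
\end{proof}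

The condition $Q_X\ge0$ is a triangle inequality. If $\mu_1,\mu_2,\mu_3$ are the eigenvalues of the symmetric part of $DX$, then $Q_X$ has eigenvalues $\mu_1+\mu_2+\mu_3-2\mu_i$, so $Q_X\ge0$ means that each $\mu_i$ is at most the sum of the other two. The condition is open around $DX=I$, and this is what replaces the perturbation argument that was unavailable for the spectrum itself.

\section{Ellipsoids and perturbed balls: proof of Theorem~\ref{thm:examples}}\label{sec:examples}

A gradient field is normal to the level sets of its potential. So we take $X=\nabla\psi$ with $\partial\Omega=\{\psi=\frac12\}$, and we take $\psi$ homogeneous of degree $2$, which makes $DX$ bounded.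

\subsection*{Part (a)} Let $\psi=\frac12(x_1^2/a^2+x_2^2/b^2+x_3^2/c^2)$ and $X=\nabla\psi=(x_1/a^2,x_2/b^2,x_3/c^2)$. On $\partial\Omega$ this field is normal, outward and nonzero. With $u_j=\partial u/\partial x_j$,
\[
Q_X(\nabla u)=\Big(\frac1{b^2}+\frac1{c^2}-\frac1{a^2}\Big)u_1^2+\Big(\frac1{a^2}+\frac1{c^2}-\frac1{b^2}\Big)u_2^2+\Big(\frac1{a^2}+\frac1{b^2}-\frac1{c^2}\Big)u_3^2 .
\]
Since $a\ge b\ge c$, the first coefficient is at least $c^{-2}$ and the second at least $a^{-2}$; the third is nonnegative by hypothesis. So every eigenvalue satisfies $\lambda\ge0$ by Theorem~\ref{thm:criterion}.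

The third coefficient may vanish, as it does for $x_1^2+x_2^2+2x_3^2<1$, so strict positivity needs its own argument. If $\lambda=0$, then \eqref{eq:lambda} gives $u_1=0$ in $\Omega^e$. In the region $|x_3|>c$, lines parallel to the $x_1$-axis stay in $\Omega^e$; along them $u$ is constant and tends to $0$. So $u=0$ in that region, hence in $\Omega^e$ by analyticity and connectedness, and $\varphi=0$ by Lemma~\ref{lem:L2}(b), a contradiction.

If $b=c$ the hypothesis reads $0\le a^{-2}$ and always holds. The semi-axes with $a^{-2}=2$, $b^{-2}=3$, $c^{-2}=4$ give a triaxial example.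

\subsection*{Part (b)} Let $\psi(x)=\frac12|x|^2m(x/|x|)$, $\psi(0)=0$, and $X=\nabla\psi$. The field $X$ is smooth off $0$ and homogeneous of degree $1$, so it is continuous at $0$, $DX$ is bounded, and $X$ is Lipschitz. The boundary $\partial\Omega=\{\psi=\frac12\}$ is the radial graph $r=m(\omega)^{-1/2}$, a smooth surface diffeomorphic to $S^2$. On it $X$ is normal and $x\cdot X=2\psi=1$, so $X=\eta\nu$ with $\eta=|X|>0$.

The Hessian $D^2\psi$ is homogeneous of degree $0$, so we compute it at $\omega\in S^2$. Euler's relation for $X$ gives $D^2\psi\,\omega=X(\omega)=m\omega+\frac12\nabla m$. For a unit tangent vector $e$, let $\gamma$ be the great circle with $\gamma(0)=\omega$, $\gamma'(0)=e$, $\gamma''(0)=-\omega$. Differentiating $\psi(\gamma)=\frac12m(\gamma)$ twice gives $D^2\psi(e,e)-m=\frac12\nabla^2m(e,e)$. Hence, in the splitting into radial and tangential directions,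
\[
D^2\psi=mI+M,\qquad M=\begin{pmatrix}0&\frac12\nabla m^{T}\\[2pt]\frac12\nabla m&\frac12\nabla^2m\end{pmatrix},\qquad\operatorname{div}X=3m+\tfrac12\Delta_{S^2}m .
\]
Splitting $M$ into its off-diagonal and diagonal blocks gives $\|M\|\le\frac12|\nabla m|+\frac12\|\nabla^2m\|$, and $\frac12|\Delta_{S^2}m|\le\|\nabla^2m\|$ because $\Delta_{S^2}m$ is the sum of two eigenvalues of $\nabla^2m$. Therefore, for $\xi\ne0$,
\[
Q_X(\xi)\ge\big(m+\tfrac12\Delta_{S^2}m-2\|M\|\big)|\xi|^2\ge\big(m-|\nabla m|-2\|\nabla^2m\|\big)|\xi|^2>0 ,
\]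
and Theorem~\ref{thm:criterion} applies with strict positivity. For $\Omega=\{r<\rho(\omega)\}$ put $m=\rho^{-2}$, which is $C^2$-close to $1$ when $\rho$ is.

The domain $|x|^2+\varepsilon x_3^4/|x|^2<1$ has $m=1+\varepsilon\cos^4\theta$, where $\omega_3=\cos\theta$. For a function $g(\theta)$ on $S^2$ one has $|\nabla g|=|g'|$, and $\nabla^2g$ has eigenvalues $g''$ and $g'\cot\theta$. For $g=\cos^4\theta$ the maximum of $|g'|=4|\cos^3\theta\sin\theta|$ is attained at $\cos^2\theta=\frac34$ and equals $\frac{3\sqrt3}4<1.3$. The eigenvalues are $12\cos^2\theta\sin^2\theta-4\cos^4\theta\in[-4,3]$ and $-4\cos^4\theta\in[-4,0]$. So $|\nabla m|+2\|\nabla^2m\|\le9.3\,\varepsilon<1\le m$ for $0<\varepsilon\le\frac1{10}$.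

This domain is symmetric about $0$, and a bounded set has at most one center of symmetry. If it were an ellipsoid, it would be centered at $0$, and $2\psi$, the function homogeneous of degree $2$ that equals $1$ on $\partial\Omega$, would be a quadratic form. On the circle $(\cos\alpha,0,\sin\alpha)$ a quadratic form is a combination of $1$, $\cos2\alpha$, $\sin2\alpha$, whereas $2\psi=1+\varepsilon\sin^4\alpha=1+\frac\varepsilon8(3-4\cos2\alpha+\cos4\alpha)$. So the domain is not an ellipsoid. This completes the proof of Theorem~\ref{thm:examples}. \hfill$\square$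

\section{The spectrum of an ellipsoid: proof of Theorem~\ref{thm:ellipsoid}}\label{sec:ellipsoid}

On an ellipsoid, separation of variables produces all eigenvalues, each as a ratio of logarithmic derivatives of two solutions of an ordinary differential equation. The work lies in finding the signs of infinitely many such ratios whose equations are not explicit. We write $(a_1,a_2,a_3)=(a,b,c)$, and a subscript $s$ denotes $d/ds$.

\subsection{Confocal coordinates and separated harmonics}\label{sub:confocal}

Let $\mathcal O$ be the set of $x$ for which $\sum_jx_j^2/(s+a_j^2)=1$ has a root $s>-c^2$. For $x\neq0$ the left side has negative $s$-derivative on $(-c^2,\infty)$ and tends to $0$ as $s\to\infty$. So the root $s=s(x)$ is unique, $\mathcal O$ is open, $s$ is smooth on $\mathcal O$, and $\mathcal O\supset\overline{\Omega^e}$ with $s=0$ on $\partial\Omega$ and $s>0$ in $\Omega^e$. The level sets of $s$ are the ellipsoids confocal with $\partial\Omega$. Define $\omega=\omega(x)\in S^2$ by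
\[
x_j=\sqrt{s+a_j^2}\;\omega_j,\qquad j=1,2,3.
\]
Then $(s,\omega)\in(-c^2,\infty)\times S^2$ are coordinates on $\mathcal O$, and $s+c^2\le|x|^2\le s+a^2$.

\begin{lemma}\label{lem:coords}
On $\mathcal O$ one has $\nabla s\ne0$, $\nabla s\cdot\nabla\omega_j=0$, and $\Delta s=|\nabla s|^2D_s/D$.
\end{lemma}

\begin{proof}
Put $A_j=s+a_j^2$, $N=\sum x_i^2/A_i^2$, $L=\sum x_i^2/A_i^3$. Differentiating $\sum x_i^2/A_i=1$ gives $N\partial_js=2x_j/A_j$, so $|\nabla s|^2=4/N$. The curve $\omega=\text{const}$ has velocity $\partial x_j/\partial s=x_j/(2A_j)$, which is parallel to $\nabla s$; so $\omega$ is constant in the direction $\nabla s$. Applying $\partial_j$ to $N\partial_js=2x_j/A_j$ and summing gives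
\[
N\Delta s+\nabla N\cdot\nabla s=2\sum_j\frac1{A_j}-2\sum_j\frac{x_j\,\partial_js}{A_j^2}=2\sum_j\frac1{A_j}-\frac{4L}N .
\]
Since $\partial_jN=2x_j/A_j^2-2L\,\partial_js$, we have $\nabla N\cdot\nabla s=4L/N-8L/N=-4L/N$. Hence $\Delta s=\frac2N\sum_j1/A_j=|\nabla s|^2\cdot\frac12\sum_j1/A_j$, and $\frac12\sum_j1/A_j=D_s/D$.
\end{proof}

Call a harmonic polynomial $H\neq0$ of degree $n$ \emph{separated} if $H=E(s)Y(\omega)$ on $\mathcal O$, where $Y$ is smooth on $S^2$, $E$ is smooth and positive on $(-c^2,\infty)$, and $E(s)\sim s^{n/2}$ as $s\to\infty$. This is the analogue of $r^nY$; the analogue of $r^{-n-1}$ is obtained by reduction of order. Put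
\begin{equation}\label{eq:vw}
I(s)=\int_s^\infty\frac{ds'}{E^2D},\qquad F=EI,\qquad v=D\,\frac{E_s}E,\qquad w=-D\,\frac{F_s}F,
\end{equation}
so that $v+w=-DI_s/I=1/(EF)>0$.

\begin{lemma}\label{lem:separated}
Let $H$ be separated, $f=H|_{\partial\Omega}$ and $\varphi=-\frac{v(0)+w(0)}{D(0)}\,|\nabla s|\,f$. Then $f\neq0$, $\mathcal Kf=\lambda_Hf$ and $\mathcal K^*\varphi=\lambda_H\varphi$, where
\begin{equation}\label{eq:lambdaH}
\lambda_H=\frac12\,\frac{w-v}{w+v}\bigg|_{s=0}=\frac12-vE^2I\Big|_{s=0}.
\end{equation}
\end{lemma}

\begin{proof}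
By the maximum principle $f\ne0$. By Lemma~\ref{lem:coords}, $\nabla H\cdot\nabla s=E_sY|\nabla s|^2$, and so on $\mathcal O$
\[
\Delta\big(H\,I(s)\big)=2I_s\nabla H\cdot\nabla s+H\big(I_{ss}|\nabla s|^2+I_s\Delta s\big)=\frac{Y|\nabla s|^2}{ED}\,\big(E^2DI_s\big)_s=0,
\]
since $E^2DI_s=-1$. Also $I=O(s^{-n-1/2})$, so $HI=O(|x|^{-n-1})$. Let $u=H$ in $\overline\Omega$ and $u=HI/I(0)=FY/I(0)$ in $\Omega^e$. On $\partial\Omega$ we have $\partial_\nu s=|\nabla s|$ and $\partial_\nu Y=0$, so $p=\frac vD|\nabla s|f$ and $q=-\frac wD|\nabla s|f$ with $v,w,D$ taken at $s=0$. Thus $q-p=\varphi$ and $p+q=\frac{w-v}{w+v}\varphi$, and Lemma~\ref{lem:glue} applies. The second form of $\lambda_H$ follows from $\frac12\frac{w-v}{w+v}=\frac12-\frac v{v+w}$ and $v+w=1/(E^2I)$.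
\end{proof}

For $H=1$ we have $E=1$, $v=0$, $\lambda_H=\frac12$. The next case contains the obstruction.

\begin{example}\label{ex:linear}
The function $H=x_j$ is separated with $E=\sqrt{s+a_j^2}$ and $Y=\omega_j$. Here $vE^2=D/2$ and $D(0)=abc$, so \eqref{eq:lambdaH} gives $\mathcal Kx_j=(\frac12-n_{a_j})x_j$, where $n_{a_j}=\frac{abc}2\int_0^\infty\frac{ds}{(s+a_j^2)D}$. Because $(1/D)_s=-\frac1{2D}\sum_j\frac1{s+a_j^2}$, we have $n_a+n_b+n_c=abc/D(0)=1$, and $0<n_a\le n_b\le n_c$. Hence $n_a,n_b<\frac12$: of the three linear functions only $x_3$ can have a nonpositive eigenvalue. For $a=b$, the substitution $s=c^2\sigma$ gives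
\[
n_c=\frac12\int_0^\infty\frac{d\sigma}{(1+(c/a)^2\sigma)(1+\sigma)^{3/2}},
\]
which decreases strictly from $1$ to $\frac13$ as $c/a$ increases from $0$ to $1$; so $n_c=\frac12$ for exactly one value of $c/a$. The substitution $s+c^2=(a^2-c^2)y^2$ gives, with $\zeta=c/\sqrt{a^2-c^2}$,
\[
n_c=\zeta(1+\zeta^2)\int_\zeta^\infty\frac{dy}{y^2(1+y^2)}=(1+\zeta^2)(1-\zeta\operatorname{arccot}\zeta),
\]
and solving $n_c=\frac12$ numerically gives $c/a=\zeta/\sqrt{1+\zeta^2}\approx0.551$. The spheroid $x_1^2+x_2^2+2x_3^2<1$ has $\zeta=1$ and $\frac12-n_c=\frac{\pi-3}2>0$. It is the flattest oblate spheroid covered by Theorem~\ref{thm:examples}(a), so that statement is not sharp.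
\end{example}

Example~\ref{ex:linear} proves the assertions of Theorem~\ref{thm:ellipsoid} that $\frac12-n_c$ is an eigenvalue with eigenfunction $x_3$, and those on oblate spheroids. If $b=c$, then $n_c=n_b<\frac12$ and all eigenvalues are positive by Theorem~\ref{thm:examples}(a), so the theorem holds. \emph{From now on $b>c$.} It remains to prove:
\begin{equation}\label{eq:goal}
n_c\le\tfrac12\ \Rightarrow\ \text{no eigenvalue is negative};\qquad n_c<\tfrac12\ \Rightarrow\ \text{all eigenvalues are positive}.
\end{equation}

\subsection{Ellipsoidal harmonics give the whole spectrum}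

\begin{proposition}\label{prop:lame}
Let $b>c$. The space of harmonic polynomials has a basis $\mathcal B$ of separated harmonics $H=E(s)Y(\omega)$ such that, with $n=\deg H$,
\begin{equation}\label{eq:Eform}
E(s)=(s+c^2)^{\epsilon/2}\prod_j(s+\alpha_j)^{r_j},\qquad\epsilon\in\{0,1\},\quad\alpha_j>c^2,\quad r_j>0,\quad\frac\epsilon2+\sum_jr_j=\frac n2,
\end{equation}
\begin{equation}\label{eq:lame}
D\,(DE_s)_s=VE,\qquad V=\tfrac14\big(n(n+1)s+B\big)\ \text{ for some }B\in\mathbb R .
\end{equation}
\end{proposition}

\begin{proof}
For $\theta\notin\{-a^2,-b^2,-c^2\}$ let $\Theta_\theta(x)=\sum_jx_j^2/(\theta+a_j^2)-1$. Inserting $x_j^2=\big((s-\theta)+(\theta+a_j^2)\big)\omega_j^2$ gives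
\begin{equation}\label{eq:factor}
\Theta_\theta=(s-\theta)\sum_j\frac{\omega_j^2}{\theta+a_j^2}.
\end{equation}

\emph{Case $a>b>c$.} The classical theory of Lam\'e functions \cite[Ch.~XXIII]{WW}, \cite[Ch.~XI]{Hobson} provides a basis of the harmonic polynomials consisting of products $H=x_1^{\epsilon_1}x_2^{\epsilon_2}x_3^{\epsilon}\prod_k\Theta_{\theta_k}$ with $\epsilon_1,\epsilon_2,\epsilon\in\{0,1\}$, for which $E=(s+a^2)^{\epsilon_1/2}(s+b^2)^{\epsilon_2/2}(s+c^2)^{\epsilon/2}\prod_k(s-\theta_k)$ solves Lam\'e's equation \eqref{eq:lame}. By Stieltjes' theorem, which is part of this theory, the $\theta_k$ are simple, real and lie in $(-a^2,-c^2)$. By \eqref{eq:factor}, $H=E(s)Y(\omega)$ with $Y$ a polynomial in $\omega$, and $E$ has the form \eqref{eq:Eform}.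

\emph{Case $a=b>c$.} Put $e^2=a^2-c^2$, $s+c^2=e^2\zeta^2$ with $\zeta>0$, $\omega_3=\mu$, $\omega_1+i\omega_2=\sqrt{1-\mu^2}\,e^{i\vartheta}$, so that $|x_1+ix_2|=e\sqrt{(1+\zeta^2)(1-\mu^2)}$ and $x_3=e\zeta\mu$. The coordinates $(\zeta,\mu,\vartheta)$ are orthogonal, with squared scale factors $e^2\frac{\zeta^2+\mu^2}{1+\zeta^2}$, $e^2\frac{\zeta^2+\mu^2}{1-\mu^2}$, $e^2(1+\zeta^2)(1-\mu^2)$, and therefore
\[
e^2(\zeta^2+\mu^2)\Delta=\partial_\zeta(1+\zeta^2)\partial_\zeta+\partial_\mu(1-\mu^2)\partial_\mu+\Big(\frac1{1-\mu^2}-\frac1{1+\zeta^2}\Big)\partial_\vartheta^2 .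
\]
Let $0\le\ell\le n$ and let $P_n^{(\ell)}$ be the $\ell$-th derivative of the Legendre polynomial $P_n$. As $P_n$ has $n$ simple zeros in $(-1,1)$ and parity $(-1)^n$, Rolle's theorem gives $P_n^{(\ell)}(\mu)=C\mu^\epsilon\prod_k(\mu^2-\mu_k^2)$ with $\epsilon\in\{0,1\}$ and $\mu_k\in(0,1)$. The function $G(\mu)=(1-\mu^2)^{\ell/2}P_n^{(\ell)}(\mu)$ solves Legendre's equation $((1-\mu^2)G_\mu)_\mu=\big(\frac{\ell^2}{1-\mu^2}-n(n+1)\big)G$. The function
\[
E=(s+a^2)^{\ell/2}(s+c^2)^{\epsilon/2}\prod_k(s+c^2+e^2\mu_k^2)
\]
is a constant multiple of $G(i\zeta)$, so $((1+\zeta^2)E_\zeta)_\zeta=\big(n(n+1)-\frac{\ell^2}{1+\zeta^2}\big)E$. It has the form \eqref{eq:Eform}. From $D=e^3\zeta(1+\zeta^2)$ and $ds=2e^2\zeta\,d\zeta$ we get $D\,\frac d{ds}=\frac e2(1+\zeta^2)\frac d{d\zeta}$, and the equation for $E$ becomes \eqref{eq:lame} with $V=\frac14\big(n(n+1)(s+a^2)-\ell^2e^2\big)$. Take $Y=G(\mu)\cos\ell\vartheta$ or $G(\mu)\sin\ell\vartheta$ (the latter for $\ell\ge1$) and $H=EY$. The two ordinary differential equations show $\Delta H=0$ off the axis. For $\theta_k=-c^2-e^2\mu_k^2$,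 formula \eqref{eq:factor} reads $\Theta_{\theta_k}=(s-\theta_k)(\mu_k^2-\mu^2)/(e^2\mu_k^2(1-\mu_k^2))$; hence $H$ is a constant times the real or imaginary part of $(x_1+ix_2)^\ell x_3^\epsilon\prod_k\Theta_{\theta_k}$, a polynomial of degree $n$, and it is harmonic everywhere. The functions $Y$ are the standard spherical harmonics, so the restrictions $E(0)Y$ to $\partial\Omega$ are linearly independent. There are $(N+1)^2$ such $H$ of degree at most $N$, which is the dimension of the space of harmonic polynomials of degree at most $N$.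
\end{proof}

\begin{lemma}\label{lem:all}
The eigenvalues of $\mathcal K$, including $0$ if it occurs, are exactly the numbers $\lambda_H$, $H\in\mathcal B$.
\end{lemma}

\begin{proof}
First, the restrictions $f=H|_{\partial\Omega}$ span a dense subspace of $L^2(\partial\Omega)$. Let $\Pi=\Theta_0$, which vanishes on $\partial\Omega$. The linear map $g\mapsto\Delta(\Pi g)$ sends polynomials of degree at most $N-2$ to themselves. It is injective, because a harmonic $\Pi g$ vanishes on $\partial\Omega$, hence identically. So it is surjective: given a polynomial $P$ of degree at most $N$ there is $g$ with $\Delta(\Pi g)=\Delta P$, and $P$ agrees on $\partial\Omega$ with the harmonic polynomial $P-\Pi g$. The Stone--Weierstrass theorem gives the density.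

Now let $\mathcal Kg=\lambda g$ with $\lambda\neq\lambda_H$ for all $H\in\mathcal B$. For the densities $\varphi$ of Lemma~\ref{lem:separated}, $\lambda\langle g,\varphi\rangle=\langle g,\mathcal K^*\varphi\rangle=\lambda_H\langle g,\varphi\rangle$, so $\langle g,\varphi\rangle=0$. As $\varphi$ is a nonzero constant times $|\nabla s|f$, the function $|\nabla s|\,g$ is orthogonal to every $f$, and $g=0$.
\end{proof}

\subsection{The sign of $w-v$ along the confocal family}\label{sub:ode}

By \eqref{eq:lambdaH}, $\lambda_H$ has the sign of $d=w-v$ at $s=0$. We study $d$ on all of $(-c^2,\infty)$. Replacing $a_j^2$ by $a_j^2+s_0$ only shifts $s$, so $d(s_0)$ has the sign of the eigenvalue of $H$ on the confocal ellipsoid $s=s_0$. The family runs from a flat disk at $s=-c^2$ to nearly round ellipsoids at $s=\infty$. Fix $H\in\mathcal B$ of degree $n\ge1$.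

The variable $t=\int_{-c^2}^sds'/D$ removes the first-order term from \eqref{eq:lame}. It ranges over $(0,T)$, and $T<\infty$ since $D\sim s^{3/2}$. With primes for $d/dt=D\,d/ds$, we have on $(0,T)$
\begin{equation}\label{eq:ode}
E''=VE,\quad F''=VF,\quad v=\frac{E'}E,\quad w=-\frac{F'}F,\quad E'F-EF'=1,\quad V'=\tfrac14n(n+1)D>0;
\end{equation}
here $E'F-EF'=EF(v+w)=1$, and differentiating this relation gives the equation for $F$.

\emph{The end $t=0$.} With $y=\sqrt{s+c^2}$ we have $dt/dy=2\big((y^2+a^2-c^2)(y^2+b^2-c^2)\big)^{-1/2}$. Since $b>c$, this is a positive even analytic function of $y$. So $y$ is an odd analytic function of $t$ near $0$, with $y\sim\frac k2t$, $k^2=(a^2-c^2)(b^2-c^2)>0$. Then $s$ and $V$ are even analytic functions of $t$, and by \eqref{eq:Eform} $E$ is $y^\epsilon$ times a positive, even, analytic function which is nondecreasing for $t>0$. We call $E$ \emph{even} if $\epsilon=0$ and \emph{odd} if $\epsilon=1$.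

\emph{The end $t=T$.} From $T-t=\int_s^\infty ds'/D\sim2s^{-1/2}$ we get $s\sim4(T-t)^{-2}$ and $E\sim2^n(T-t)^{-n}$. From \eqref{eq:Eform}, $E_s/E\sim n/(2s)$. Using $F=E\int_t^TE^{-2}$ and $w=1/(EF)-v$,
\begin{equation}\label{eq:asym}
v\sim\frac n{T-t},\qquad EF\sim\frac{T-t}{2n+1},\qquad w\sim\frac{n+1}{T-t},\qquad F\sim C(T-t)^{n+1},\quad C>0 .
\end{equation}

If $V$ were a positive constant, the growing and decaying solutions would have $v=w=\sqrt V$. Since $V$ increases, the decaying solution, which is determined by the region to the right, should decay faster than $\sqrt V$, and a solution starting flat at $t=0$ should grow more slowly.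

\begin{lemma}\label{lem:w}
If $V\ge0$ on $(0,T)$, then $w>\sqrt V$ on $(0,T)$.
\end{lemma}

\begin{proof}
By \eqref{eq:ode}, $(F'^2-VF^2)'=-V'F^2<0$. By \eqref{eq:asym}, $F'^2-VF^2=(w^2-V)F^2=O((T-t)^{2n})\to0$ as $t\to T$. So $w^2>V$ on $(0,T)$. In particular $w$ has no zero, and it is positive near $T$.
\end{proof}

\begin{lemma}\label{lem:even}
If $E$ is even, then $d>0$ on $(0,T)$.
\end{lemma}

\begin{proof}
As $E$ is even and nondecreasing for $t>0$, we have $E'(0)=0$ and $0\le E''(0)=V(0)E(0)$ with $E(0)>0$. So $V(0)\ge0$, and $V>0$ on $(0,T)$. The function $E'^2-VE^2$ has derivative $-V'E^2<0$ and equals $-V(0)E(0)^2\le0$ at $t=0$. Hence $v^2<V$, and $v<\sqrt V<w$ by Lemma~\ref{lem:w}.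
\end{proof}

For odd $E$ the argument breaks down at $t=0$, where $v$ blows up: a potential that is odd in $x_3$ has a strong field inside a thin ellipsoid. The only odd $E$ with $n=1$ is $E_1=\sqrt{s+c^2}$, which belongs to $H=x_3$; we mark its associated quantities by the subscript $1$. From $E_1'=\frac12\sqrt{(s+a^2)(s+b^2)}$ we get $E_1''=V_1E_1$ with $V_1=\frac14(2s+a^2+b^2)$, which is positive and increasing for $s\ge-c^2$.

\begin{lemma}\label{lem:odd}
Let $E$ be odd and $W=V-V_1$. Then $W\ge0$ on $[0,T)$, and $W$ is strictly increasing if $n\ge2$. The function $d$ has exactly one zero $t_E$ in $(0,T)$, with $d<0$ on $(0,t_E)$ and $d>0$ on $(t_E,T)$.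
\end{lemma}

\begin{proof}
The function $W$ is affine in $s$ with slope $\frac14(n(n+1)-2)\ge0$, positive for $n\ge2$. The quotient $g=E/E_1$ is even, analytic and nondecreasing near $t=0$ with $g(0)>0$, so $g''(0)\ge0$. It satisfies
\begin{equation}\label{eq:quot}
\big(E_1^2(E/E_1)'\big)'=E_1E''-E_1''E=WE_1E .
\end{equation}
Since $E_1^2=\frac{k^2}4t^2+O(t^4)$ and $g'=g''(0)t+O(t^3)$, comparing the coefficients of $t^2$ gives $3g''(0)=W(0)g(0)$. So $W(0)\ge0$, $W\ge0$, and $V\ge V_1>0$.

The logarithmic derivatives satisfy $w'=w^2-V$ and $v'=V-v^2$. At a zero of $d$ we thus have $d'=w^2+v^2-2V=2(w^2-V)>0$ by Lemma~\ref{lem:w}. So $d$ crosses $0$ only upward and has at most one zero. As $t\to T$, $(T-t)d\to1$ by \eqref{eq:asym}. As $t\to0$, $v\sim1/t$, while $w$ stays bounded: $F$ solves a linear equation with coefficient analytic at $0$, so it extends analytically, and $E'(0)F(0)=1$ gives $F(0)\neq0$. Hence $d\to-\infty$ at $0$, and the lemma follows.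
\end{proof}

\subsection{The function $x_3$ changes sign last}\label{sub:compare}

Let $t^*=t_{E_1}$. Each odd harmonic has a negative eigenvalue on the thin members of the confocal family and a positive one on the thick members. The heart of the theorem is that $x_3$ is the last to become positive.

\begin{proposition}\label{prop:compare}
If $E$ is odd and $n\ge2$, then $t_E<t^*$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:odd} it suffices to show $d(t^*)>0$. Multiply $E,F,E_1,F_1$ by positive constants so that all four equal $1$ at $t^*$; this changes neither the differential equations nor $v,w,v_1,w_1$. Since $v_1=w_1$ at $t^*$,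
\begin{equation}\label{eq:dstar}
d(t^*)=-(F/F_1)'(t^*)-(E/E_1)'(t^*).
\end{equation}
The quotient $E/E_1$ is governed by $W$ on $(0,t^*)$ through \eqref{eq:quot}, and $F/F_1$ by $W$ on $(t^*,T)$ through the same identity with $F,F_1$. Since $W$ is larger on the right interval, one expects the first term of \eqref{eq:dstar} to win. The difficulty is that the two equations live on different intervals and carry different weights. We map both intervals onto $[0,\infty)$ by the variable in which $E_1^2\,d/dt$ and $F_1^2\,d/dt$ become plain derivatives. Define $t_-(\tau)\in(0,t^*]$ and $t_+(\tau)\in[t^*,T)$ by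
\[
\tau=\int_{t_-}^{t^*}\frac{dt}{E_1^2}=\int_{t^*}^{t_+}\frac{dt}{F_1^2}.
\]
Both integrals diverge at the far ends, since $E_1\sim Ct$ at $0$ and $F_1\sim C(T-t)^2$ at $T$. So $t_\pm$ are defined for all $\tau\ge0$, with $dt_-/d\tau=-E_1^2$ and $dt_+/d\tau=F_1^2$. A dot denotes $d/d\tau$.

Let $g_-(\tau)=(E/E_1)(t_-)$ and $g_+(\tau)=(F/F_1)(t_+)$. These are positive with $g_\pm(0)=1$, and $\dot g_-=-E_1^2(E/E_1)'$, $\dot g_+=F_1^2(F/F_1)'$. So \eqref{eq:dstar} reads $d(t^*)=\dot g_-(0)-\dot g_+(0)$, and \eqref{eq:quot} gives
\[
\ddot g_-=P_-g_-,\quad P_-=W(t_-)E_1(t_-)^4;\qquad\ddot g_+=P_+g_+,\quad P_+=W(t_+)F_1(t_+)^4 .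
\]
To compare $P_+$ with $P_-$ we need to compare the weights.

\emph{Claim: $F_1(t_+(\tau))>E_1(t_-(\tau))$ for all $\tau>0$.} The reciprocals $U_-=1/E_1(t_-)$ and $U_+=1/F_1(t_+)$ satisfy equations of the same form:
\[
\dot U_-=E_1'(t_-),\quad\ddot U_-=-V_1(t_-)U_-^{-3};\qquad\dot U_+=-F_1'(t_+),\quad\ddot U_+=-V_1(t_+)U_+^{-3}.
\]
Let $\delta=U_+-U_-$. Then $\delta(0)=0$, $\dot\delta(0)=w_1(t^*)-v_1(t^*)=0$ by the choice of $t^*$, and $\ddot\delta(0)=0$. Differentiating once more at $\tau=0$, where $\dot t_\pm=\pm1$ and $U_\pm=1$, the third derivative of $\delta$ is $-2V_1'(t^*)+3V_1(t^*)\dot\delta(0)=-2V_1'(t^*)<0$. So $\delta<0$ on an interval $(0,\tau_1)$, which we take maximal. On it $U_+^{-3}>U_-^{-3}$ and $V_1(t_+)>V_1(t_-)>0$, so $\ddot\delta<0$. With $\dot\delta(0)=0$ this makes $\delta$ strictly decreasing on $(0,\tau_1)$. If $\tau_1$ were finite we would have $\delta(\tau_1)<0$, against maximality. So $U_+<U_-$ on $(0,\infty)$, which is the claim.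

Since $n\ge2$, $W(t_+)>W(t_-)\ge0$ for $\tau>0$, and with the claim $P_+>P_-\ge0$. Hence $g_\pm$ are convex. They are bounded, because $E/E_1$ has a finite limit at $0$ and $F/F_1=O((T-t)^{n-1})$ at $T$. The derivative of a bounded convex function on $[0,\infty)$ is monotone, and its limit must be $0$; so $\dot g_\pm\to0$. Integrating $(g_-\dot g_+-g_+\dot g_-)^{\textstyle\cdot}=(P_+-P_-)g_-g_+$ over $(0,\infty)$ gives
\[
d(t^*)=\dot g_-(0)-\dot g_+(0)=\int_0^\infty(P_+-P_-)\,g_-g_+\,d\tau>0 .\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:ellipsoid}]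
We prove \eqref{eq:goal}. Let $t_0$ be the value of $t$ at $s=0$, and let $n_c\le\frac12$. The number $\frac12-n_c=\lambda_{x_3}$ has the sign of $d_1(t_0)$, so $t_0\ge t^*$ by Lemma~\ref{lem:odd}. Let $H\in\mathcal B$. If $n=0$, then $\lambda_H=\frac12$. If $n\ge1$ and $E$ is even, then $\lambda_H>0$ by Lemma~\ref{lem:even}. If $E$ is odd and $n\ge2$, then $t_0\ge t^*>t_E$, so $\lambda_H>0$. If $E$ is odd and $n=1$, then $E=E_1$ and $\lambda_H=\frac12-n_c\ge0$, with strict inequality if $n_c<\frac12$. By Lemma~\ref{lem:all} these are all the eigenvalues of $\mathcal K$.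
\end{proof}

\section{Convexity is necessary: proof of Theorem~\ref{thm:convex}}\label{sec:convex}

A negative principal curvature makes the kernel of $\mathcal K$ negative in some directions near the diagonal, and a suitably oscillating function detects this. Two steps are needed. We must compute the action of $\mathcal K^*$ on such functions, and, since $\mathcal K^*$ is not symmetric in $L^2$, we must find an inner product in which a negative value of its quadratic form produces a negative eigenvalue. In this section functions are complex valued and $\langle\varphi,\psi\rangle=\int\varphi\bar\psi\,dS$.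

\subsection*{Pseudodifferential operators} We recall the standard facts on the closed surface $\partial\Omega$.
\begin{itemize}
\item[(P1)] Let $A$ be an integral operator whose kernel is smooth off the diagonal and such that, in local coordinates $x'\in\mathbb R^2$, $A\varphi(x')=\int k(x',z)\varphi(x'+z)\,dz$ with an expansion $k\sim k_0+k_1+\cdots$, where $k_j$ is smooth for $z\ne0$ and homogeneous of degree $j-1$ in $z$, and the remainders are as smooth as we like. Then $A$ is a classical pseudodifferential operator of order $-1$ with principal symbol $\sigma_A(x',\xi)=\int e^{iz\cdot\xi}k_0(x',z)\,dz$, $\xi\neq0$, understood as a Fourier transform of distributions.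
\item[(P2)] An operator of order $-j$ maps the Sobolev space $H^r$ to $H^{r+j}$ for all real $r$. Under composition, orders add and principal symbols multiply; the adjoint has the conjugate principal symbol. If the principal symbol has no zero, the operator has closed range in $H^{r+j}$ and its null space consists of smooth functions.
\item[(P3)] If $A$ has order $-j$, $\chi$ is smooth with compact support in a chart, and $\xi_0\neq0$, then $e^{-i\Lambda x'\cdot\xi_0}A(\chi e^{i\Lambda x'\cdot\xi_0})=\Lambda^{-j}\big(\sigma_A(x',\xi_0)\chi+O(\Lambda^{-1})\big)$ as $\Lambda\to\infty$, uniformly on $\operatorname{supp}\chi$.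
\end{itemize}

\subsection*{The symbols} Let $\Psi$ be a local parametrization of $\partial\Omega$, with first fundamental form $\mathrm{I}$ and second fundamental form $\mathrm{II}(z,z)=-\langle D^2\Psi(z,z),\nu\rangle$. The principal curvatures $\kappa_1,\kappa_2$ are the eigenvalues of $\mathrm{II}$ relative to $\mathrm I$; with this sign they equal $1$ on the unit sphere. Let $x=\Psi(x')$, $y=\Psi(x'+z)$. Expanding $x$ about $y$ and using $D\Psi\perp\nu_y$ at $y$ gives
\[
\langle y-x,\nu_y\rangle=\tfrac12\mathrm{II}(z,z)+O(|z|^3),\qquad|x-y|^2=\mathrm I(z,z)+O(|z|^3),\qquad dS_y=\big(\sqrt{\det\mathrm I}+O(|z|)\big)dz,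
\]
with the forms taken at $x'$. All three quantities are smooth in $(x',z)$, and their Taylor expansions in $z$ give expansions as in (P1) for $\mathcal K$ and $-S$, with leading terms
\[
\frac{\mathrm{II}(z,z)}{8\pi\,\mathrm I(z,z)^{3/2}}\sqrt{\det\mathrm I}\qquad\text{and}\qquad\frac1{4\pi\,\mathrm I(z,z)^{1/2}}\sqrt{\det\mathrm I}.
\]
At a given point, a linear change of $z$ to an orthonormal principal frame absorbs $\sqrt{\det\mathrm I}$ and turns these into $\frac{\kappa_1z_1^2+\kappa_2z_2^2}{8\pi|z|^3}$ and $\frac1{4\pi|z|}$. In $\mathbb R^2$ the Fourier transform of $|z|^{-1}$ is $2\pi|\xi|^{-1}$. Since $\Delta|z|=|z|^{-1}$, the transform of $|z|$ is $-2\pi|\xi|^{-3}$ for $\xi\neq0$. Since $z_2^2|z|^{-3}=\partial_1^2|z|$, its transform is $2\pi\xi_1^2|\xi|^{-3}$, and that of $z_1^2|z|^{-3}$ is $2\pi\xi_2^2|\xi|^{-3}$. With $\xi$ written in the dual frame,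
\[
\sigma_{\mathcal K}=\sigma_{\mathcal K^*}=\frac{\kappa_1\xi_2^2+\kappa_2\xi_1^2}{4|\xi|^3},\qquad\sigma_{-S}=\frac1{2|\xi|},\qquad\sigma_A=\frac{\kappa_1\xi_2^2+\kappa_2\xi_1^2}{8|\xi|^4},
\]
where $A=-S\mathcal K^*$ has order $-2$. On the unit sphere $\sigma_{\mathcal K}=\frac1{4|\xi|}$, in agreement with $\frac1{2(2n+1)}\sim\frac1{4n}$.

\subsection*{The energy inner product} For $\varphi,\psi\in H^{-1/2}=H^{-1/2}(\partial\Omega)$ let $(\varphi,\psi)_S=-\langle\varphi,S\psi\rangle$, where the bracket extends to the duality of $H^{-1/2}$ and $H^{1/2}$.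

\begin{lemma}\label{lem:energyip}
The form $(\cdot,\cdot)_S$ is an inner product whose norm is equivalent to that of $H^{-1/2}$, and $\mathcal K^*$ is compact and self-adjoint for it.
\end{lemma}

\begin{proof}
The form is bounded by (P2) and Hermitian, and it is nonnegative by \eqref{eq:energy}, applied to real and imaginary parts of smooth functions, and density. The map $S:H^{-1/2}\to H^{1/2}$ is injective: an element of its null space is smooth by (P2), has zero energy by \eqref{eq:energy}, and so $\varphi=q-p=0$. Its range is closed, and by symmetry the annihilator of the range is the null space; so $S$ is an isomorphism. Given $g\in H^{1/2}$, write $g=-S\psi$ with $\|\psi\|_{H^{-1/2}}\le C\|g\|_{H^{1/2}}$. The Cauchy--Schwarz inequality gives $|\langle\varphi,g\rangle|^2\le(\varphi,\varphi)_S(\psi,\psi)_S\le C'(\varphi,\varphi)_S\|g\|_{H^{1/2}}^2$, hence $\|\varphi\|_{H^{-1/2}}^2\le C''(\varphi,\varphi)_S$. The operator $\mathcal K^*$ maps $H^{-1/2}$ to $H^{1/2}$, which embeds compactly in $H^{-1/2}$. For smooth $\varphi,\psi$, and then by density, $(\mathcal K^*\varphi,\psi)_S=-\langle\varphi,\mathcal KS\psi\rangle=-\langle\varphi,S\mathcal K^*\psi\rangle=(\varphi,\mathcal K^*\psi)_S$.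
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
Suppose $\kappa_1(x_0)<0$ at some $x_0\in\partial\Omega$. Take a chart whose coordinate vectors at $x_0$ form an orthonormal principal frame, and let $\xi_0=(0,1)$. Then $\sigma_A(x_0,\xi_0)=\kappa_1(x_0)/8<0$, and by continuity $\sigma_A(\cdot,\xi_0)<0$ on the support of a smooth $\chi\neq0$ concentrated near $x_0$. For $\varphi_\Lambda=\chi e^{i\Lambda x'\cdot\xi_0}$, the symmetry of $S$ and (P3) give
\[
(\mathcal K^*\varphi_\Lambda,\varphi_\Lambda)_S=\langle A\varphi_\Lambda,\varphi_\Lambda\rangle=\Lambda^{-2}\Big(\int_{\partial\Omega}\sigma_A(\cdot,\xi_0)|\chi|^2\,dS+O(\Lambda^{-1})\Big)<0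
\]
for large $\Lambda$. A compact self-adjoint operator whose quadratic form takes a negative value has a negative eigenvalue. So $\mathcal K^*\varphi=\lambda\varphi$ for some $\lambda<0$ and $0\neq\varphi\in H^{-1/2}$. From $\varphi=\lambda^{-1}\mathcal K^*\varphi$ and $\mathcal K^*:H^r\to H^{r+1}$ we see that $\varphi$ is smooth. Hence $\lambda$ is an eigenvalue of $\mathcal K^*$ on $L^2$, and therefore of $\mathcal K$.

Thus, if $\mathcal K$ has no negative eigenvalue, then $\mathrm{II}\ge0$ everywhere. Near a boundary point choose Cartesian coordinates $(z,h)$ with the $h$-axis along the outer normal. In a small solid cylinder $C$ around the point, $\overline\Omega\cap C=\{(z,h)\in C:h\le\gamma(z)\}$ with $\gamma$ smooth on a disk. In the parametrization $\Psi(z)=(z,\gamma(z))$ we have $\mathrm{II}=-D^2\gamma/\sqrt{1+|\nabla\gamma|^2}$, so $\gamma$ is concave and $\overline\Omega\cap C$ is convex. Points of $\Omega$ have balls as convex neighborhoods. The Tietze--Nakajima theorem states that a closed connected subset of Euclidean space, each point of which has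 a neighborhood meeting the set in a convex set, is convex. So $\overline\Omega$ is convex. Since the boundary is smooth, $\Omega$ is the interior of $\overline\Omega$, and $\Omega$ is convex.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hobson}
Hobson, \emph{Spherical and Ellipsoidal Harmonics}.

\bibitem{source}
\emph{The spectral theory of the Neumann-Poincar\'e operator on convex domains},\\
\texttt{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/282939/1/2235-10.pdf}

\bibitem{WW}
Whittaker and Watson, \emph{A Course of Modern Analysis}.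

\end{thebibliography}
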